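# Critical points of a nonlinear $\bar\partial$-problem on the disk: exceeding the degree

## 1. Monomial boundary data

Write $\mathbb D$ for the open unit disk, $\mathbb T$ for the unit circle, and
$$\frac{\partial}{\partial\bar z}=\frac12\Big(\frac{\partial}{\partial x}+i\frac{\partial}{\partial y}\Big),\qquad \frac{\partial}{\partial z}=\frac12\Big(\frac{\partial}{\partial x}-i\frac{\partial}{\partial y}\Big),\qquad v_{\bar z}=\frac{\partial v}{\partial\bar z}.$$
Fix $1<p<\infty$ and $1/p+1/q=1$. Two forms of this relation will be used: $(p-1)(q-1)=1$, and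
$$(p-1)(q-2)+(p-2)=pq-p-q=0 .$$

Take an integer $N\ge 0$ and the function
$$v(z)=|z|^{N(p-2)}\,\bar z^{\,N+1}.$$
It is continuous on $\overline{\mathbb D}$, since $|v|=|z|^{N(p-1)+1}$, and $v=\bar z^{N+1}$ on $\mathbb T$. Away from $0$ write $|z|^{N(p-2)}=z^{N(p-2)/2}\bar z^{N(p-2)/2}$ locally and differentiate in $\bar z$. The exponent of $\bar z$ is $N(p-2)/2+N+1=\frac{Np}2+1$, so
$$v_{\bar z}=\Big(\frac{Np}{2}+1\Big)|z|^{N(p-2)}\,\bar z^{\,N}.$$
For $p\ne2$, $N\geq 1$ this is not antianalytic. But form $G:=|v_{\bar z}|^{q-2}\,\overline{v_{\bar z}}$. Since $|v_{\bar z}|$ is a constant times $|z|^{N(p-1)}$, the total power of $|z|$ in $G$ besides $z^N$ is $N[(p-1)(q-2)+(p-2)]=0$, and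
$$G(z)=\Big(\frac{Np}2+1\Big)^{q-1}z^N .$$
So $G$ is analytic, with a zero of order $N$ at the origin. Put $\Omega(z)=z^{N+1}$, so that $v=\overline\Omega$ on $\mathbb T$, and $\omega=\Omega'=(N+1)z^N$. A polynomial $\omega$ of degree $N$ has produced a function $G$ with $N$ zeros in $\mathbb D$.

For $p=2$ this is no accident. Let $\omega$ be any polynomial of degree $N$, with primitive $\Omega$, and take $v=\overline\Omega$ on the whole disk. Then $v_{\bar z}=\overline{\omega}$ and $G=\omega$, which has at most $N$ zeros in $\mathbb D$. For other $p$, what happens when $\omega$ is not a monomial? Can $G$ have more zeros than $\deg\omega$?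

## 2. The boundary value problem and its analytic function $G$

Let $\omega\not\equiv0$ be a polynomial of degree $N$, let $\Omega(z)=\int_0^z\omega(\zeta)\,d\zeta$, and let $W^{1,q}_0(\mathbb D)$ be the Sobolev space of functions vanishing on $\mathbb T$ with gradients in $L^q(\mathbb D)$ (the closure of $C_c^\infty(\mathbb D)$ in $W^{1,q}$). The boundary value problem (BVP) asks for a complex-valued $v$ with $v-\overline\Omega\in W_0^{1,q}(\mathbb D)$ and
$$\frac{\partial}{\partial z}\big(|v_{\bar z}|^{q-2}v_{\bar z}\big)=0\ \text{ in }\mathbb D,\qquad v=\overline\Omega\ \text{ on }\mathbb T .$$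
The following background is taken as known. There is a unique solution $v$, and $v\in C^{1+\beta}(\overline{\mathbb D})$ for some $\beta=\beta(q)>0$. The function $G:=|v_{\bar z}|^{q-2}\,\overline{v_{\bar z}}$ (understood as $0$ where $v_{\bar z}=0$) is analytic in $\mathbb D$, and its zeros are exactly the points where $v_{\bar z}=0$. The problem arises from the linear extremal problem in the Bergman space $A^p(\mathbb D)$ associated with integration against $\omega$; up to a positive constant, $G$ is the extremal function.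

Solving for $v_{\bar z}$ in terms of $G$: $|G|=|v_{\bar z}|^{q-1}$, hence $|v_{\bar z}|=|G|^{p-1}$, and the arguments are opposite, so
$$v_{\bar z}=|G|^{p-2}\,\overline G=\frac{|G|^p}{G}\tag{1}$$
(read as $0$ at zeros of $G$).

**Definition.** A critical point of $v$ is a point of $\mathbb D$ with $v_{\bar z}=0$. Its multiplicity is the order of the zero of $G$ there, and critical points are counted with multiplicity.

In Section 1 the origin is one point of multiplicity $N$, although $|v_{\bar z}|$ vanishes there like $|z|^{N(p-1)}$: the count refers to $G$. (That $v$ is indeed the solution: it is $C^1$ off $0$, continuous, with gradient $O(|z|^{N(p-1)})$, so it is Lipschitz on the disk, and a Lipschitz function vanishing on $\mathbb T$ lies in $W^{1,q}_0$.)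

**Conjecture.** The solution of the BVP has at most $N$ critical points in $\mathbb D$.

This is stated in "A Survey of Linear Extremal Problems in Analytic Function Spaces" (http://shell.cas.usf.edu/~cbenetea/Survey_Linear_Extremal_Problems.pdf). We show that it is false, as follows.

**Theorem A.** There is $p_0>1$ such that for every $p\in(1,p_0)$ there is a polynomial $\omega$ of degree exactly $20$ for which the solution $v$ has exactly $21$ critical points in $\mathbb D$.

**Theorem B.** With the same $p_0$: for all $p\in(1,p_0)$ and all integers $J\ge1$, $n\ge0$ there is $\omega$ of degree exactly $N=J(20+n)$ whose solution has exactly $N+J$ critical points. Hence for $1<p<p_0$ the conjecture fails for every $N\ge20$ (take $J=1$), and for $N=20J$ the excess over $N$ can be $N/20$, so no bound $N+\mathrm{const}$ holds.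

**Theorem C.** For every $1<p<\infty$ the conjecture is true for $N\le1$. For $\omega(z)=\omega_0+\omega_1z$, $\omega_1\neq0$, there is exactly one critical point if $|\omega_0/\omega_1|<\frac32-\frac1p$, and none otherwise.

The cases $N\ge2$ with $p\ge p_0$, $p\ne2$, and $2\le N\le19$ with $1<p<p_0$ are not decided here. The constant $p_0$ comes from a continuity argument and is not computed.

Throughout, $\theta:=p/2$, $\xi:=1-\frac2p\in(-1,1)$ (the letter $\xi$ gets another meaning from Section 8 on, where this one is no longer needed), $a^*:=1/\bar a$, $dA$ is area measure, and powers are principal unless stated otherwise. Four textbook facts are used. *Green's formula*: $\int_U f_{\bar z}\,dA=\frac1{2i}\int_{\partial U}f\,dz$. *Weyl's lemma*: a continuous $f$ with $f_{\bar z}=0$ in distributions is analytic. *Cauchy transform*: for bounded, compactly supported $\varphi$, $C\varphi(z)=\frac1\pi\int\frac{\varphi(\zeta)}{z-\zeta}\,dA(\zeta)$ is continuous on $\mathbb C$, tends to $0$ at $\infty$, and $\partial_{\bar z}C\varphi=\varphi$.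 *Calderón–Zygmund*: $\partial_zC\varphi$ is the Beurling transform of $\varphi$, which is bounded on $L^q$ for $1<q<\infty$.

## 3. Recognizing a solution from $G$

We shall never solve the BVP for a given $\omega$. We choose $G$ first and see which $\omega$ it belongs to. Two lemmas make this legitimate.

**Lemma 1.** Let $1<p<\infty$, let $G\not\equiv0$ be bounded and analytic in $\mathbb D$, and let $v\in C(\overline{\mathbb D})$ satisfy $v_{\bar z}=|G|^{p-2}\overline G$ in $\mathbb D$ (in distributions) and $v=\overline\Omega$ on $\mathbb T$, where $\Omega$ is a nonconstant polynomial with $\Omega(0)=0$. Then $v$ is the solution of the BVP for $\omega=\Omega'$, and its associated analytic function is $G$.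

*Proof.* **Step 1: the equation.** By $(p-1)(q-2)+(p-2)=0$ we get $|v_{\bar z}|^{q-2}v_{\bar z}=\overline G$, and $\partial_z\overline G=0$. It remains to prove $v-\overline\Omega\in W_0^{1,q}(\mathbb D)$. Uniqueness then says that $v$ is the solution.

**Step 2: extend by zero without creating a singular part of $\partial_{\bar z}$ on $\mathbb T$.** Let $k=v-\overline\Omega$ on $\overline{\mathbb D}$ and $k=0$ elsewhere. Then $k\in C_c(\mathbb C)$, and in $\mathbb D$ we have $k_{\bar z}=\varphi:=|G|^{p-2}\overline G-\overline\omega\in L^\infty$. Let $\eta\in C_c^\infty(\mathbb C)$ and $r<1$. The mollifications $k_\epsilon$ converge to $k$ uniformly on $|z|\le r$, and $\partial_{\bar z}k_\epsilon\to\varphi$ in $L^1(|z|<r)$. Green's formula for $k_\epsilon\eta$ gives in the limit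
$$\int_{|z|<r}(k\eta_{\bar z}+\varphi\eta)\,dA=\frac1{2i}\int_{|z|=r}k\eta\,dz .$$
As $r\to1$ the right side tends to $0$, because $k\to0$ uniformly at $\mathbb T$. So $k_{\bar z}=\varphi1_{\mathbb D}$ on all of $\mathbb C$.

**Step 3: the other derivative.** The function $k-C(\varphi1_{\mathbb D})$ is entire by Weyl's lemma and vanishes at $\infty$, so it is $0$. Hence $k_z$ is the Beurling transform of a bounded compactly supported function, so $k_z\in L^q$. Thus $k\in W^{1,q}(\mathbb C)$ and $k=0$ off $\mathbb D$.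

**Step 4: approximation by test functions.** For $R>1$ the function $k(Rz)$ is supported in $|z|\le1/R$, so its mollifications with small parameter lie in $C_c^\infty(\mathbb D)$, and $k(R\,\cdot)\to k$ in $W^{1,q}$ as $R\downarrow1$. So $k\in W_0^{1,q}(\mathbb D)$. $\square$

In practice we construct a function $V$ that vanishes on $\mathbb T$ but has a pole-like singularity at $0$. Removing the pole produces the boundary data.

**Lemma 2.** Let $G\not\equiv0$ be bounded and analytic in $\mathbb D$, let $P\subset\mathbb D$ be finite, and let $V$ be continuous on $\overline{\mathbb D}\setminus\{0\}$ with $V=0$ on $\mathbb T$ and $V_{\bar z}=|G|^{p-2}\overline G$ in $\mathbb D\setminus(P\cup\{0\})$. Suppose that for some numbers $e_1,\dots,e_n$ with $n\ge1$, $e_n\ne0$, the function $v:=V+\sum_{j=1}^ne_jz^{-j}$ extends continuously to $0$. Then $v$ is the solution of the BVP for $\omega=\Omega'$ with $\Omega(z)=\sum\overline{e_j}z^j$, so $\deg\omega=n-1$ exactly, and its associated analytic function is $G$.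

*Proof.* The function $v$ is continuous on $\overline{\mathbb D}$, and $v_{\bar z}=\varphi:=|G|^{p-2}\overline G$ off $P\cup\{0\}$, since $z^{-j}$ is analytic off $0$. By Weyl's lemma $v-C(\varphi1_{\mathbb D})$ is analytic off the finite set $P\cup\{0\}$. It is continuous on $\mathbb D$, so these points are removable, and $v_{\bar z}=\varphi$ on $\mathbb D$ in distributions. On $\mathbb T$ we have $z^{-1}=\bar z$, so $v=\sum e_j\bar z^j=\overline\Omega$. Apply Lemma 1. $\square$

## 4. Linear $\omega$ in closed form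

How can one produce such a $V$? Suppose we find an analytic $F$ with $|F|^2=|G|^p$. By (1) we need $V_{\bar z}=|G|^p/G=\frac FG\overline F$. The factor $F/G$ is analytic, so with $A'=F$ the function $\frac FG\overline A$ has the right $\bar z$-derivative. To vanish on $\mathbb T$, subtract an analytic function with the same boundary values. The reflection $A^\sharp(z):=\overline{A(1/\bar z)}$ equals $\overline A$ on $\mathbb T$. So the template is
$$V=\frac FG\big(\overline A-A^\sharp\big),\qquad |F|^2=|G|^p,\quad A'=F,\quad A^\sharp(z)=\overline{A(1/\bar z)} .\tag{2}$$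
If $F$ is a polynomial, $A^\sharp$ has a pole at $0$, and that pole yields $\omega$ through Lemma 2. If $G$ has a zero in $\mathbb D$, then $F$ is branched there, and it is not clear that (2) makes sense. For $N=1$ we can see by hand that it still does.

*Proof of Theorem C.* For $N=0$, $v=\overline\Omega$ solves the BVP and $v_{\bar z}$ is a nonzero constant: no critical points. Let $N=1$.

**Step 1: normalize $\omega$.** Replacing $v$ by $\lambda v$ ($\lambda\ne0$) or by $v(e^{i\varphi}z)$ changes the data to $\lambda\overline\Omega$ or $\overline{\Omega(e^{i\varphi}z)}$ and preserves the equation and the number of critical points. Under the rotation $\omega$ becomes $e^{i\varphi}(\omega_0+\omega_1e^{i\varphi}z)$. So we may take $\omega$ to be a nonzero multiple of $z-s$ with $s=|\omega_0/\omega_1|\ge0$. The case $s=0$ is Section 1 with $N=1$: one critical point, and $0<\frac32-\frac1p$.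

**Step 2: a family without critical points.** Let $c\ge1$, $F=1-\frac zc$, $G=(1-\frac zc)^{2/p}$. Then $A=z-\frac{z^2}{2c}$, and (2) reads
$$V=\Big(1-\frac zc\Big)^{\xi}\Big[\bar z-\frac{\bar z^2}{2c}-\frac1z+\frac1{2cz^2}\Big].$$
Directly, $V_{\bar z}=(1-\frac zc)^\xi\,\overline{(1-\frac zc)}=|G|^p/G$, and $V=0$ on $\mathbb T$, where $\bar z=1/z$. For $c=1$ continuity at $z=1$ needs a word: the bracket equals $\frac12[(1-\frac1z)^2-(1-\bar z)^2]=O(|1-z|^2)$, and $\xi>-1$, so $V\to0$ there. Near $0$, $V$ is a continuous function minus $(1-\frac zc)^\xi\big(\frac1z-\frac1{2cz^2}\big)$, whose principal part has $e_2=-\frac1{2c}$ and $e_1=1+\frac{\xi}{2c^2}$. By Lemma 2,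
$$\omega=e_1+2e_2z=-\frac1c(z-s),\qquad s=c+\frac{\xi}{2c}.$$
As $\frac{ds}{dc}=1-\frac{\xi}{2c^2}>0$, when $c$ runs over $[1,\infty)$, $s$ runs over $[1+\frac\xi2,\infty)=[\frac32-\frac1p,\infty)$. $G$ has no zeros in $\mathbb D$.

**Step 3: a family with one critical point.** Let $0<a<1$, $b=1/a$,
$$\beta=\frac{z-a}{z-b},\qquad c=\frac{a+b}2+\theta\,\frac{b-a}2=\frac{(1+\theta)b+(1-\theta)a}2>1,\qquad G=-\beta\,(c-z)^{2/p},$$
$$V=\tfrac12(c-z)^\xi\Big[|\beta|^{p-2}(\bar z-a)^2-a^p\frac{(z-b)^2}{z^2}\Big].$$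
Here $c>1$ because $\frac{a+b}2>1$. For the derivative, write $|\beta|^{p-2}=\beta^{\theta-1}\bar\beta^{\theta-1}$ locally and use $\frac1{\bar z-a}-\frac1{\bar z-b}=\frac{a-b}{(\bar z-a)(\bar z-b)}$:
$$\partial_{\bar z}\big(|\beta|^{p-2}(\bar z-a)^2\big)=|\beta|^{p-2}\bar\beta\big[(\theta-1)(a-b)+2(\bar z-b)\big]=2|\beta|^{p-2}\bar\beta(\bar z-c).$$
Hence $V_{\bar z}=-|\beta|^{p-2}\bar\beta\,(c-z)^\xi\,\overline{(c-z)}=|G|^p/G$ off $0$ and $a$. The first term of the bracket is $O(|z-a|^p)$ at $a$, so $V$ is continuous there; put $P=\{a\}$. On $\mathbb T$ we have $|z-b|=|1-az|/a=|z-a|/a$, so $|\beta|=a$; also $\bar z-a=a(b-z)/z$. So $|\beta|^{p-2}(\bar z-a)^2=a^p(z-b)^2/z^2$ and $V=0$. Near $0$, $V$ is continuous minus $\frac12a^p(c-z)^\xi(z-b)^2/z^2$, so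
$$e_2=\tfrac12a^pc^\xi b^2,\qquad e_1=-\tfrac12a^pc^\xi\Big(2b+\frac{\xi b^2}c\Big),\qquad \omega=e_1+2e_2z=a^pc^\xi b^2\,[z-s],\quad s=a+\frac{\xi}{2c}.$$
As $a\to0$, $c\to\infty$ and $s\to0$. As $a\to1$, $c\to1$ and $s\to1+\frac\xi2=\frac32-\frac1p$. By continuity every $s\in(0,\frac32-\frac1p)$ occurs. $G$ has exactly one zero in $\mathbb D$, namely $a$, and it is simple.

By uniqueness of the solution, Steps 1–3 settle all $s\ge0$. $\blacksquare$

For $p=2$ the threshold is $1$, which is right since then $G=\omega$.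

The second family is the template (2) after all. Take $F=\beta^\theta(c-z)$ on the complement of $[a,b]$. Since $\beta'/\beta=\frac{a-b}{(z-a)(z-b)}$, a primitive is $A=-\frac12\beta^\theta(z-a)(z-b)$: its derivative is $-\frac12\beta^\theta[\theta(a-b)+2z-a-b]=\beta^\theta(c-z)$. And $\overline{\beta(1/\bar z)}=a^2/\beta$, $(\frac1z-a)(\frac1z-b)=(z-a)(z-b)/z^2$, so
$$\frac FG=-\beta^{\theta-1}(c-z)^\xi,\qquad A^\sharp=-\tfrac12a^p\beta^{-\theta}\frac{(z-a)(z-b)}{z^2},$$
and $\frac FG(\overline A-A^\sharp)$ is exactly the $V$ of Step 3. Both $F$ and $A$ jump across $[a,b]$ by a constant unimodular factor, $A^\sharp$ jumps by the conjugate factor, and everything cancels in $V$.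

What is $c$? For $0<\theta<1$ put $\rho_\theta(s)=\big(\frac{1+s}{1-s}\big)^\theta$ on $(-1,1)$. Since $\frac d{ds}\big[(1+s)^{1+\theta}(1-s)^{1-\theta}\big]=\rho_\theta(s)\,(2\theta-2s)$ and the function in brackets vanishes at $\pm1$,
$$\int_{-1}^1s\,\rho_\theta(s)\,ds=\theta\int_{-1}^1\rho_\theta(s)\,ds .\tag{3}$$
With $x=\frac{a+b}2+s\frac{b-a}2$ on $[a,b]$ we have $|\beta(x)|^\theta=\rho_\theta(s)$, so for $p<2$ the number $c$ is the center of mass of $[a,b]$ with weight $|\beta|^\theta$. Equivalently, $\int_a^bF\,dx=0$ (boundary values from one side). This is the condition to generalize.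

## 5. Slits joining $a$ to $1/\bar a$

From now on $1<p<2$, so $\theta=p/2\in(\frac12,1)$.

**Definition.** For $a\in\mathbb D\setminus\{0\}$ let $\sigma_a=\{ta:1\le t\le|a|^{-2}\}$ be the segment from $a$ to $a^*$, and $\beta_a(z)=\frac{z-a}{z-a^*}$.

For instance, $a=\frac12$ gives $\sigma_a=[\frac12,2]$, $\beta_a(z)=\frac{z-1/2}{z-2}$, with $\beta_a(0)=\frac14$, $\beta_a(1)=-\frac12$, $\beta_a(\infty)=1$. In general $\beta_a$ is a Möbius map taking $a,a^*,\frac{a+a^*}2$ to $0,\infty,-1$, so $\beta_a(z)\in[-\infty,0]$ exactly when $z\in\sigma_a$. Hence the principal power $\beta_a^\kappa$ is analytic and zero-free off $\sigma_a$, tends to $1$ at $\infty$, and has boundary values $e^{\pm i\pi\kappa}|\beta_a|^\kappa$ on the two sides of $\sigma_a$. The slit is radial, and $z\mapsto1/\bar z$ maps it onto itself, exchanging its ends.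

**Lemma 3.** Let $1<p<2$. Let $a_1,\dots,a_r\in\mathbb D\setminus\{0\}$ have distinct arguments, let $m_i\ge1$ be integers, $\sigma_i=\sigma_{a_i}$. Let $Q_1$ be a polynomial of degree $d$ without zeros in $\overline{\mathbb D}$. Put
$$Q=Q_1\prod_i(z-a_i^*)^{m_i-1},\qquad N=\deg Q=d+\sum_i(m_i-1),\qquad F=Q\prod_i\beta_{a_i}^{m_i\theta}\ \text{ on }\ \mathbb C\setminus\bigcup\sigma_i .$$
Suppose
$$\int_{\sigma_i}F\,dz=0\qquad(i=1,\dots,r)\tag{4}$$
(boundary values from one side; the two sides differ by a constant factor). Then there is $\omega$ of degree exactly $N$ whose BVP has exactly $\sum m_i$ critical points, with $G=Q^{1/\theta}\prod\beta_{a_i}^{m_i}$ (any branch of $Q^{1/\theta}$ near $\overline{\mathbb D}$).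

*Proof.* **Step 1: a single-valued primitive $A$ of $F$, with controlled ends.** The slits are pairwise disjoint. Near $a_i$, $|F|\le C|z-a_i|^{m_i\theta}$. Near $a_i^*$, $|F|\le C|z-a_i^*|^{m_i-1-m_i\theta}$, with exponent $m_i(1-\theta)-1>-1$. So the integrals (4) converge. (This is where $p<2$ enters.) Let the $+$ and $-$ sides of $\sigma_i$ be given by the sign of $\arg z-\arg a_i$. All factors of $F$ except $\beta_{a_i}^{m_i\theta}$ are analytic across $\sigma_i$, so $F_+=e^{i\phi_i}F_-$ on $\sigma_i$ with a real constant $\phi_i$. Contract a loop around $\sigma_i$ onto the slit; small circles of radius $\rho$ at the ends contribute $o(1)$, by the bounds. The loop integral is therefore $\pm\int_{\sigma_i}(F_+-F_-)\,dz$, a multiple of (4), hence $0$. So $F$ has a single-valued primitive $A$ on $\mathbb C\setminus\bigcup\sigma_i$.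

$A$ extends continuously (indeed analytically) to the open slits from each side. At an endpoint $e_0$ with $|F|\le C|z-e_0|^e$, $e>-1$, integrate along radii and along circles $|z-e_0|=\rho$ (length times bound is at most a constant times $\rho^{e+1}$): $A$ has a limit at $e_0$ and differs from it by $O(|z-e_0|^{e+1})$. By (4), $A(a_i)=A(a_i^*)=:\kappa_i$. Since $A_\pm(z)-\kappa_i=\int_{a_i}^zF_\pm\,d\zeta$ along $\sigma_i$, we get
$$A_+-\kappa_i=e^{i\phi_i}(A_--\kappa_i)\ \text{ on }\sigma_i,\qquad A-\kappa_i=\begin{cases}O(|z-a_i|^{m_i\theta+1})&\text{near }a_i,\\O(|z-a_i^*|^{m_i-m_i\theta})&\text{near }a_i^* .\end{cases}\tag{5}$$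
Near $\infty$, $F$ has a Laurent expansion with leading term $\lambda z^N$, $\lambda\ne0$, and no $z^{-1}$ term because $A$ is single-valued. So $A=\frac{\lambda}{N+1}z^{N+1}(1+O(1/z))$.

**Step 2: the reflection.** Let $D'=\mathbb D\setminus\bigcup\sigma_i$ and $A^\sharp(z)=\overline{A(1/\bar z)}$. As $z\mapsto1/\bar z$ maps each $\sigma_i$ to itself, $A^\sharp$ is analytic in $D'\setminus\{0\}$. The reflection preserves arguments, hence sides, so conjugating (5) gives
$$A^\sharp_+-\bar\kappa_i=e^{-i\phi_i}(A^\sharp_--\bar\kappa_i)\quad\text{on }\sigma_i\cap\mathbb D .$$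

**Step 3: define $V$ by the template.** $G$ is analytic near $\overline{\mathbb D}$, as $Q\ne0$ on $\overline{\mathbb D}$ and $|a_i^*|>1$. Its zeros there are the $a_i$, with multiplicities $m_i$. Since $p/\theta=2$ and $p=2\theta$, $|G|^p=|Q|^2\prod|\beta_{a_i}|^{2m_i\theta}=|F|^2$ in $D'$; equivalently $|F|=|G|^\theta$. Put
$$V=\frac FG\,(\overline A-A^\sharp)\quad\text{on }D'\setminus\{0\}.$$
$G$ has no zero in $D'$, so $F/G$ is analytic there, and $V_{\bar z}=\frac FG\overline F=|G|^p/G=|G|^{p-2}\overline G$.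

**Step 4: $V$ is smooth across the open slits.** Near $\sigma_i\cap\mathbb D$ write $V=W_i-E_i$ with
$$W_i=\frac FG(\overline A-\bar\kappa_i),\qquad E_i=\frac FG(A^\sharp-\bar\kappa_i).$$
Let $\zeta\in\sigma_i\cap\mathbb D\setminus\{a_i\}$, and let $\tilde F,\tilde A,\tilde A^\sharp$ be the analytic continuations of $F,A,A^\sharp$ from the $+$ side to a neighborhood of $\zeta$. (For $A^\sharp$ this is possible because $1/\bar\zeta$ lies on the open slit.) On the $-$ side the jump relations say
$$F=e^{-i\phi_i}\tilde F,\qquad A-\kappa_i=e^{-i\phi_i}(\tilde A-\kappa_i),\qquad A^\sharp-\bar\kappa_i=e^{i\phi_i}(\tilde A^\sharp-\bar\kappa_i).$$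
In $W_i$ the factor $e^{-i\phi_i}$ from $F$ meets $e^{i\phi_i}$ from $\overline{A-\kappa_i}$. In $E_i$ it meets $e^{i\phi_i}$ from $A^\sharp-\bar\kappa_i$. So on both sides
$$W_i=\frac{\tilde F}G\,\overline{(\tilde A-\kappa_i)},\qquad E_i=\frac{\tilde F}G(\tilde A^\sharp-\bar\kappa_i).$$
Hence $W_i$ extends smoothly with $\partial_{\bar z}W_i=|\tilde F|^2/G=|G|^p/G$, and $E_i$ extends analytically.

**Step 5: $V$ is continuous at $a_i$.** $|F/G|=|G|^{\theta-1}\le C|z-a_i|^{m_i(\theta-1)}$. By (5) at $a_i^*$, $A^\sharp-\bar\kappa_i=O(|z-a_i|^{m_i-m_i\theta})$, so $E_i=O(1)$. As $E_i$ is analytic in a punctured disk about $a_i$ (Step 4), the singularity is removable. By (5) at $a_i$, $W_i=O(|z-a_i|^{m_i(\theta-1)+m_i\theta+1})=O(|z-a_i|^{m_i(2\theta-1)+1})\to0$. So $V$ extends continuously to $\mathbb D\setminus\{0\}$. Note how (4) was used: without $A(a_i^*)=A(a_i)$, $E_i$ could blow up at $a_i$.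

**Step 6: $V\to0$ at $\mathbb T$.** Near $\mathbb T$, $|F/G|=|G|^{\theta-1}$ is bounded (on the inside) and $F$ is bounded (on both sides of $\mathbb T$). For $z\in\mathbb D$ off the slits and near $\mathbb T$, the radial segment from $z$ to $1/\bar z$ avoids the slits, because each slit is radial. So
$$|\overline{A(z)}-A^\sharp(z)|=|A(z)-A(1/\bar z)|\le C(1-|z|).$$
Thus $|V|\le C'(1-|z|)$ off the slits, and on them by continuity. Set $V=0$ on $\mathbb T$.

**Step 7: the pole at $0$.** Near $0$, $V=\frac FG\overline A-E$ with $E=\frac FGA^\sharp$. Since $F(0)/G(0)\ne0$ and $A^\sharp=\frac{\bar\lambda}{N+1}z^{-N-1}(1+O(z))$, $E$ has a pole of exact order $N+1$. With its principal part $\sum_{j=1}^{N+1}e_jz^{-j}$, $e_{N+1}\ne0$, the function $V+\sum e_jz^{-j}$ extends continuously to $0$. Lemma 2 with $P=\{a_1,\dots,a_r\}$ and $n=N+1$ gives $\omega$ of degree exactly $N$ and associated function $G$, whose zeros in $\mathbb D$ number $\sum m_i$. $\square$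

## 6. Counting coefficients against periods

In Lemma 3 the number of critical points minus the degree is
$$\sum m_i-N=r-d .$$
The conditions (4) are $r$ linear equations for the $d+1$ coefficients of $Q_1$. If $d=r$ there is always a nonzero solution, but the excess is $0$. For excess $1$ we need $d=r-1$, a square system, so its determinant must vanish. In addition, the resulting $Q_1$ must have degree exactly $d$ and all zeros outside $\overline{\mathbb D}$.

The simplest layouts never give a vanishing determinant, and in each case one sees why.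

*One slit, $d=0$.* The integrand $(z-a^*)^{m-1}\beta_a^{m\theta}$ has constant phase along $\sigma_a$, so its integral is not $0$.

*Two slits on the real axis, $d=1$.* Let $a_1\in(0,1)$, $a_2\in(-1,0)$, $Q_1$ of degree at most $1$. On $\sigma_1$ the remaining part of $F$ again has constant phase, because $\beta_{a_2}>0$ there and the factors $(z-a_i^*)^{m_i-1}$ are real of fixed sign. So (4) forces $Q_1=\mathrm{const}\cdot(z-c)$ with $c$ a center of mass of $\sigma_1$, hence $c\in\sigma_1$. In the same way $c\in\sigma_2$. These are disjoint, so only $Q_1=0$ is left.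

*Slits spread symmetrically around the circle.* Here we need a product formula, which is used again in Section 11.

**Lemma 4.** Let $A\in\mathbb D\setminus\{0\}$, $J\ge1$. Then $\prod_{a^J=A}(z-a^*)=z^J-A^*$, and for real $\kappa$
$$\prod_{a^J=A}\beta_a(z)^\kappa=\beta_A(z^J)^\kappa\tag{6}$$
off the $J$ slits $\sigma_a$, whose union is the preimage of $\sigma_A$ under $z\mapsto z^J$.

*Proof.* The points $a^*$ are the $J$-th roots of $A^*$, which gives the first formula. Likewise $\prod(z-a)=z^J-A$, so $\prod\beta_a(z)=\beta_A(z^J)$. Both sides of (6) are analytic and zero-free on the connected complement of the $J$ slits and have equal moduli, so their quotient is a constant; both tend to $1$ at $\infty$. $\square$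

Now let $r\ge2$, $\zeta=e^{2\pi i/r}$, $a_k=a\zeta^k$ with $0<a<1$, all multiplicities $m$, and $Q_1=\sum_{k=0}^{r-1}q_kz^k$. By Lemma 4, $F=Q_1(z)(z^r-a^{-r})^{m-1}\beta_{a^r}(z^r)^{m\theta}$. With $z=\zeta^jx$, $x\in[a,1/a]$, condition (4) on the $j$-th slit becomes, up to a nonzero constant,
$$\sum_{k=0}^{r-1}\zeta^{j(k+1)}I_kq_k=0,\qquad I_k=\int_a^{1/a}x^k\,|x^r-a^{-r}|^{m-1}|\beta_{a^r}(x^r)|^{m\theta}\,dx>0 .$$
The matrix $(\zeta^{j(k+1)})_{j,k}$ is an invertible Vandermonde matrix, so all $q_k=0$.

In these examples positive weights keep the determinant away from $0$. So we let slits lie close together off a common line, where their factors rotate each other's phase. To be able to *prove* that a determinant vanishes, we arrange complex conjugation symmetry: then the determinant is real, and a change of sign suffices.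

## 7. Three short slits near $z=1$

Fix $\theta\in(\frac12,\frac34)$ and $\varepsilon\in(0,\frac14)$. Let $I=[\frac1{\sqrt3},1]$, $x\in I$, and for small $h>0$ put
$$a_1=e^{h(-1+ix)},\quad a_2=\overline{a_1},\quad a_3=e^{-\varepsilon h},\qquad (m_1,m_2,m_3)=(10,10,1),$$
$$Q_1(z)=q_0+q_1\,\frac{z-1}h+q_2\Big(\frac{z-1}h\Big)^2\qquad(q_0,q_1,q_2\in\mathbb R).$$
So $r=3$, $d=2$ if $q_2\neq0$. In the coordinate $w$ with $z=e^{hw}$, the disk becomes $\mathrm{Re}\,w<0$, reflection in $\mathbb T$ becomes $w\mapsto-\bar w$, and the slits become the horizontal segments $[-1,1]\pm ix$ and $[-\varepsilon,\varepsilon]$. Indeed $a_1^*=e^{h(1+ix)}$, $a_2^*=\overline{a_1^*}$, $a_3^*=e^{\varepsilon h}$; the arguments $\pm hx,0$ are distinct. The zeros of $Q_1$ should correspond to $\mathrm{Re}\,w>0$. We now compute (4) in the limit $h\to0$.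

With $w=t+ix$, $t\in[-1,1]$, put
$$H(t)=\big[(1+t)(1+t+2ix)\big]^{10\theta}\big[(1-t)(1-t-2ix)\big]^{9-10\theta}\Big(\frac{w+\varepsilon}{w-\varepsilon}\Big)^\theta,\tag{7}$$
where each bracket power means the product of the principal powers of its two factors, and for $s\in(-1,1)$
$$\rho(s)=\Big(\frac{1+s}{1-s}\Big)^\theta\big[(1+\varepsilon s)^2+x^2\big]^{10\theta}\big[(1-\varepsilon s)^2+x^2\big]^{9-10\theta}>0 .\tag{8}$$
For real polynomials $f$ of degree at most $2$ let
$$\ell(f)=\int_{-1}^1H(t)\,f(t+ix)\,dt,\qquad \ell_3(f)=\int_{-1}^1\rho(s)f(\varepsilon s)\,ds\Big/\int_{-1}^1\rho(s)\,ds,$$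
and let $M_{\theta,\varepsilon}(x)$ be the real $3\times3$ matrix with rows $\mathrm{Re}\,\ell,\ \mathrm{Im}\,\ell,\ \ell_3$ evaluated on $1,w,w^2$, with determinant $D_{\theta,\varepsilon}(x)$. These formulas make sense for $\theta\in[\frac12,\frac34]$, $\varepsilon\in[0,\frac14]$, and there all entries are continuous in $(\theta,\varepsilon,x)$. Indeed $H$ is jointly continuous in $(t,\theta,\varepsilon,x)$: $10\theta>0$ and $9-10\theta\ge\frac32$; the factors $1+t+2ix$, $1-t-2ix$ are nonzero with real part $\ge0$; and $\frac{w+\varepsilon}{w-\varepsilon}\in[-\infty,0]$ only for $w\in[-\varepsilon,\varepsilon]$, which is excluded by $\mathrm{Im}\,w=x>0$. And $\rho\le C(1-s)^{-3/4}$, so dominated convergence applies to $\ell_3$.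

**Lemma 5.** For fixed $\theta\in(\frac12,\frac34)$, $\varepsilon\in(0,\frac14)$ and small $h$, the conditions (4) for the above configuration form a homogeneous real $3\times3$ system for $(q_0,q_1,q_2)$. Suitably normalized, its entries are continuous in $x\in I$ and converge as $h\to0$, uniformly on $I$, to those of $M_{\theta,\varepsilon}(x)$.

*Proof.* **Step 1: the slit $\sigma_1$.** Put $z=e^{h(t+ix)}$, $dz=hz\,dt$. The one-sided value of $\beta_{a_1}^{10\theta}$ is a constant times $|\beta_{a_1}|^{10\theta}$. So up to a nonzero constant (4) says $\int_{-1}^1H_hQ_1(z)\,dt=0$ with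
$$H_h=e^{10\pi i\theta}h^{-18}(z-a_1^*)^9|\beta_{a_1}(z)|^{10\theta}(z-a_2^*)^9\beta_{a_2}(z)^{10\theta}\beta_{a_3}(z)^\theta z ,$$
which is continuous on $[-1,1]\times I$, since $9-10\theta>0$ and the slits are disjoint. As $h\to0$, uniformly in $(t,x)$, we have $z\to1$ and the following limits.

First, $z-a_1=a_1(e^{h(1+t)}-1)$ and $z-a_1^*=a_1^*(e^{-h(1-t)}-1)$, so $\frac{z-a_1}{h(1+t)}$ and $\frac{z-a_1^*}{h(t-1)}$ tend to $1$ uniformly. Hence
$$h^{-9}(z-a_1^*)^9|\beta_{a_1}|^{10\theta}\to(t-1)^9\Big(\frac{1+t}{1-t}\Big)^{10\theta},$$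
uniformly because the limit is bounded, as $9-10\theta>0$.

Second, $(z-a_2)/h\to1+t+2ix$ and $(z-a_2^*)/h\to t-1+2ix$. The limit $\frac{1+t+2ix}{t-1+2ix}$ of $\beta_{a_2}$ has negative imaginary part, since $\mathrm{Im}\,(1+t+2ix)(t-1-2ix)=-4x$; over $(t,x)\in[-1,1]\times I$ it stays in a compact subset of the open lower half-plane. As $t-1+2ix=-(1-t-2ix)$, its principal argument is $\arg(1+t+2ix)-\arg(1-t-2ix)-\pi\in(-\pi,0)$. Therefore
$$\beta_{a_2}^{10\theta}\to e^{-10\pi i\theta}(1+t+2ix)^{10\theta}(1-t-2ix)^{-10\theta}.$$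

Third, $\beta_{a_3}\to\frac{w+\varepsilon}{w-\varepsilon}$, which stays in a compact subset of $\mathbb C\setminus(-\infty,0]$.

Finally $(t-1)^9(t-1+2ix)^9=(1-t)^9(1-t-2ix)^9$, since two signs $-1$ cancel, and $e^{10\pi i\theta}e^{-10\pi i\theta}=1$. Altogether $H_h\to H$ uniformly.

**Step 2: the slit $\sigma_2$.** The configuration and $Q_1$ are real-symmetric, so $F(\bar z)=\overline{F(z)}$, and the condition on $\sigma_2$ is the conjugate of that on $\sigma_1$. The two together are the real and imaginary parts of the condition on $\sigma_1$.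

**Step 3: the slit $\sigma_3$.** Put $z=e^{\varepsilon hs}$. On $\sigma_3$, $\beta_{a_2}=\overline{\beta_{a_1}}$ and $z-a_2^*=\overline{z-a_1^*}$, so up to a nonzero constant (4) says $\int_{-1}^1\rho_h(s)Q_1(e^{\varepsilon hs})\,ds=0$ with
$$\rho_h=h^{-18}|z-a_1^*|^{18}|\beta_{a_1}|^{20\theta}|\beta_{a_3}|^\theta z>0 .$$
Here $|z-a_1|^2/h^2\to(1+\varepsilon s)^2+x^2$ and $|z-a_1^*|^2/h^2\to(1-\varepsilon s)^2+x^2$. Writing $z-a_3=a_3(e^{\varepsilon h(1+s)}-1)$ and $z-a_3^*=a_3^*(e^{-\varepsilon h(1-s)}-1)$ we see $|\beta_{a_3}|^\theta\big/\big(\frac{1+s}{1-s}\big)^\theta\to1$. So $\rho_h/\rho\to1$ uniformly in $(s,x)$. Divide the condition by $\int\rho_h$.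

**Step 4: the system.** Since $(z-1)/h\to w$ uniformly on $\sigma_1$ and $(z-1)/h\to\varepsilon s$ uniformly on $\sigma_3$, the entries converge as claimed. $\square$

So everything depends on $D_{\theta,\varepsilon}$: a sign change on $I$ gives vanishing determinants for small $h$, and the kernel of $M_{\theta,\varepsilon}$ tells us where the zeros of $Q_1$ go. This determinant becomes computable at the corner $\theta=\frac12$, $\varepsilon=0$, where all powers are integers.

## 8. The determinant at $\theta=\frac12$, $\varepsilon=0$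

**Lemma 6.** $D_{1/2,0}(1/\sqrt3)<0<D_{1/2,0}(1)$. If $D_{1/2,0}(x)=0$ with $x\in I$, then $x<1$ and the kernel of the matrix is spanned by $w(w-\nu)$, $\nu=1-x^2>0$.

*Proof.* **Step 1: reduce to moments of one polynomial.** Put $g=1+x^2$, $\nu=1-x^2$, so $g+\nu=2$ and $g^2-\nu^2=4x^2$, and
$$r(w)=\big((1+w)^2+x^2\big)\big((1-w)^2+x^2\big)=(w^2+g)^2-4w^2=w^4-2\nu w^2+g^2 .$$
For $w=t+ix$, $(1+t)(1+t+2ix)=(1+w)^2+x^2$ and $(1-t)(1-t-2ix)=(1-w)^2+x^2$. With $10\theta=5$, $9-10\theta=4$ and $\varepsilon=0$ this gives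
$$H=(w^2+2w+g)\,r^4,\qquad \ell_3(f)=f(0).$$
Let $\mu_j=\int_{-1}^1w^jr(w)^4\,dt$. The substitution $t\mapsto-t$ maps $w$ to $-\bar w$, so $\mu_j=(-1)^j\overline{\mu_j}$: real for even $j$, imaginary for odd $j$.

**Step 2: relations among the moments.** With $\xi=w^2$, $d\xi=2w\,dw$, the path goes from $\nu-2ix$ to $\nu+2ix$. The integrand is a polynomial in $\xi$, so we may take the straight path $\xi=\nu+i\tau$, where $r=(\xi-\nu)^2+4x^2=4x^2-\tau^2$:
$$\mu_1=i\hat\mu,\qquad\hat\mu=\tfrac12\int_{-2x}^{2x}(4x^2-\tau^2)^4\,d\tau>0 .$$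
Next, $r(\pm1+ix)=0$ and $r'=4w(w^2-\nu)$. From $\int(r^5)'=0$ we get $20(\mu_3-\nu\mu_1)=0$. From $\int(wr^5)'=0$ we get $\int r^4[r+20w^4-20\nu w^2]=0$. Thus
$$\mu_3=\nu\mu_1,\qquad21\mu_4=22\nu\mu_2-g^2\mu_0 .$$

**Step 3: the determinant.** With $K_j=\ell(w^j)=\mu_{j+2}+2\mu_{j+1}+g\mu_j$ and $\nu+g=2$,
$$K_1=2\mu_2+2i\hat\mu,\qquad K_2=(\mu_4+g\mu_2)+2i\nu\hat\mu .$$
The third row is $(1,0,0)$. Expanding along it,
$$D_{1/2,0}(x)=\mathrm{Im}(\overline{K_1}K_2)=2\hat\mu\big[(2\nu-g)\mu_2-\mu_4\big]=\frac{2\hat\mu}{21}\big[g^2\mu_0-(21g-20\nu)\mu_2\big].\tag{9}$$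

**Step 4: the sign at $x=1$.** Here $\nu=0$, $g=2$, $r=w^4+4$. For even $j$ deform the path to go from $-1+i$ through $0$ to $1+i$; the symmetry $w\mapsto-\bar w$ turns the first half into the conjugate of the second, so $\mu_j=2\,\mathrm{Re}\int_0^{1+i}w^jr^4\,dw$. With $w=(1+i)u$ we have $w^2=2iu^2$, $w^4=-4u^4$, and
$$\mu_0=2\cdot4^4\int_0^1(1-u^4)^4\,du>0,\qquad\mu_2=-4\cdot4^4\int_0^1u^2(1-u^4)^4\,du<0 ,$$
using $\mathrm{Re}\,2i(1+i)=-2$. So $D_{1/2,0}(1)=\frac{2\hat\mu}{21}(4\mu_0-42\mu_2)>0$.

**Step 5: the sign at $x=1/\sqrt3$.** Here $\nu=\frac23$, $g=\frac43$. We climb from $r^0$ to $r^4$. Let $\alpha_l=\int_{-1}^1r^l\,dt$ and $\frac23b_l=\int_{-1}^1w^2r^l\,dt$. For $l\ge1$ put $\gamma=\int w^4r^{l-1}\,dt$, $\eta=\int w^6r^{l-1}\,dt$. Writing out $\int(wr^l)'=0$ and $\int(w^3r^l)'=0$,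
$$(4l+1)\gamma=(4l+2)\nu\cdot\tfrac23b_{l-1}-g^2\alpha_{l-1},\qquad(4l+3)\eta=(4l+6)\nu\gamma-3g^2\cdot\tfrac23b_{l-1}.$$
Multiplying out one factor $r=w^4-2\nu w^2+g^2$,
$$\alpha_l=\gamma-2\nu\cdot\tfrac23b_{l-1}+g^2\alpha_{l-1},\qquad\tfrac23b_l=\eta-2\nu\gamma+g^2\cdot\tfrac23b_{l-1}.$$
Insert $\gamma$ in the first. The coefficient of $\frac49b_{l-1}$ is $\frac{4l+2}{4l+1}-2=-\frac{4l}{4l+1}$ and that of $\frac{16}9\alpha_{l-1}$ is $1-\frac1{4l+1}=\frac{4l}{4l+1}$, so
$$\alpha_l=\frac{4l}{4l+1}\cdot\frac49\,(4\alpha_{l-1}-b_{l-1}).$$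
Insert $\eta$ in the second: $\frac23b_l=\frac{4l}{4l+3}\big[g^2\cdot\frac23b_{l-1}-\nu\gamma\big]$. Then insert $\gamma=\frac49\cdot\frac{(4l+2)b_{l-1}-4\alpha_{l-1}}{4l+1}$:
$$b_l=\frac{4l}{4l+3}\cdot\frac49\Big[4b_{l-1}-\frac{(4l+2)b_{l-1}-4\alpha_{l-1}}{4l+1}\Big]=\frac{4l}{(4l+1)(4l+3)}\cdot\frac89\big[(6l+1)b_{l-1}+2\alpha_{l-1}\big].$$
The start is $\alpha_0=2$ and $\frac23b_0=\int_{-1}^1(t^2-x^2)\,dt=\frac23-2x^2=0$, which is why $x=1/\sqrt3$ is a convenient test point. For $s_l=b_l/\alpha_l$,
$$s_l=\frac{2\big[(6l+1)s_{l-1}+2\big]}{(4l+3)(4-s_{l-1})}:\qquad s_0=0,\quad s_1=\tfrac17,\quad s_2=\tfrac2{11},\quad s_3=\tfrac4{21},\quad s_4=\tfrac{71}{380},\tag{10}$$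
and $\alpha_l>0$ for $l\le4$ because $s_{l-1}<4$. So $\mu_0=\alpha_4>0$ and $\mu_2=\frac23\cdot\frac{71}{380}\mu_0=\frac{71}{570}\mu_0$. Since $g^2=\frac{16}9$ and $21g-20\nu=28-\frac{40}3=\frac{44}3$, the bracket in (9) equals
$$\mu_0\Big(\frac{16}9-\frac{44}3\cdot\frac{71}{570}\Big)=\mu_0\,\frac{3040-3124}{1710}<0 .$$

**Step 6: the kernel.** Let $f\ne0$ be in the kernel at $x$. The third row gives $f(0)=0$, so $f=f_1w+f_2w^2$ with $f_1K_1+f_2K_2=0$. The imaginary part is $2\hat\mu(f_1+\nu f_2)=0$ with $\hat\mu\ne0$. So $f=f_2w(w-\nu)$ with $f_2\ne0$. And $x\ne1$ because $D_{1/2,0}(1)\ne0$. $\square$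

Two remarks on the choice of configuration. First, why multiplicity $10$? Replace $10$ by $2l+2$, which at $\theta=\frac12$, $\varepsilon=0$ replaces $r^4$ by $r^l$. The same steps give $(4l+5)\mu_4=(4l+6)\nu\mu_2-g^2\mu_0$ and the bracket $g^2\mu_0-((4l+5)g-(4l+4)\nu)\mu_2$, which at $x=1/\sqrt3$ equals $\frac89\alpha_l\,(2-(2l+3)s_l)$. By (10) the values of $2-(2l+3)s_l$ for $l=0,1,2,3,4$ are $2,\frac97,\frac8{11},\frac27,-\frac{21}{380}$. So at this test point $l=4$ is the first case with negative sign. (This says nothing about other values of $x$.) Second, why a third slit? With the slits $\sigma_1,\sigma_2$ alone and $Q_1$ real of degree at most $1$, the corresponding determinant is $\mathrm{Im}(\overline{K_0}K_1)$ with $K_0=(\mu_2+g\mu_0)+2i\hat\mu$, that is, $2\hat\mu(g\mu_0-\mu_2)$. This is positive at both test points, so there they reveal no change of sign.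

## 9. Pushing the boundary root out of the disk

Lemma 6 gives the sign change, but at the corner the construction just fails. The kernel polynomial $w(w-\nu)$ has the good root $\nu>0$ and the root $w=0$, which corresponds to $z=1$ on the circle; Lemma 3 forbids it. (Also $\varepsilon=0$ would put $a_3$ on $\mathbb T$, and $\theta=\frac12$ means $p=1$.) The point is that the third condition controls the bad root. For $\varepsilon>0$ it places it near the center of mass of the slit $[-\varepsilon,\varepsilon]$ with weight $\big(\frac{1+s}{1-s}\big)^{\theta}$, and by (3) this center lies on the side $\mathrm{Re}\,w>0$.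

**Lemma 7.** There is $\delta\in(0,\frac14)$ such that for all $\theta\in(\frac12,\frac12+\delta)$ and $\varepsilon\in(0,\delta)$:

(i) $D_{\theta,\varepsilon}(1/\sqrt3)<0<D_{\theta,\varepsilon}(1)$;

(ii) whenever $x\in I$ and $D_{\theta,\varepsilon}(x)=0$, every nonzero kernel vector has degree exactly $2$ and two distinct real positive roots.

*Proof.* **Step 1: part (i).** This is continuity of $D$ and Lemma 6; it holds for all small $\delta$. Part (ii) is inherited by smaller $\delta$, so it suffices to prove (ii) for some $\delta$.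

**Step 2: set up a contradiction.** If (ii) failed for every $\delta$, there would be $\theta_k\to\frac12$ with $\theta_k>\frac12$, $\varepsilon_k\to0$ with $\varepsilon_k>0$, $x_k\to x_0\in I$, and unit kernel vectors $f_k\to f$ violating (ii). By continuity $f$ is a unit kernel vector at $\theta=\frac12$, $\varepsilon=0$, $x_0$, so $D_{1/2,0}(x_0)=0$ and, by Lemma 6, $f=cw(w-\nu_0)$ with $c\ne0$, $\nu_0>0$. For large $k$, $f_k$ is therefore a real polynomial of degree $2$ with one root $\tau_1$ near $0$ and one root $\tau_2$ near $\nu_0$. They are real, since a nonreal root would bring its conjugate near the same point. So $\tau_1\to0$, $\tau_2\to\nu_0>0$, and the roots are distinct.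

**Step 3: the sign of $\tau_1$.** The equation $\ell_3(f_k)=0$ reads $\int\rho(s)(\tau_1-\varepsilon_ks)(\tau_2-\varepsilon_ks)\,ds=0$, that is,
$$\frac{\tau_1}{\varepsilon_k}=\frac{\int s\rho(s)(\tau_2-\varepsilon_ks)\,ds}{\int\rho(s)(\tau_2-\varepsilon_ks)\,ds}\longrightarrow\frac{\int_{-1}^1s\sqrt{\frac{1+s}{1-s}}\,ds}{\int_{-1}^1\sqrt{\frac{1+s}{1-s}}\,ds}=\frac12 .$$
The limit is by dominated convergence: the factors in (8) other than $\big(\frac{1+s}{1-s}\big)^\theta$ tend uniformly to the constant $(1+x_0^2)^9$, which cancels. The last equality is (3) with $\theta=\frac12$. So $\tau_1>0$ for large $k$, and both roots are positive and distinct: a contradiction. $\square$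

Put $p_0:=1+2\delta$.

## 10. Proof of Theorem A

Fix $p\in(1,p_0)$, so $\theta=p/2\in(\frac12,\frac12+\delta)$, and fix $\varepsilon\in(0,\delta)$. Use the configuration of Section 7.

**Step 1: make the determinant vanish.** By Lemma 5 the determinant $D_h(x)$ of the normalized system is continuous on $I$ and converges uniformly to $D_{\theta,\varepsilon}(x)$. By Lemma 7(i), for small $h$ we have $D_h(1/\sqrt3)<0<D_h(1)$, so there is $x_h\in I$ with $D_h(x_h)=0$. Take a unit kernel vector of the system at $x_h$.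

**Step 2: locate the roots of $Q_1$.** Along a sequence $h\to0$, $x_h\to x_*$ and the kernel vectors converge to a unit vector $\hat q$ in the kernel of $M_{\theta,\varepsilon}(x_*)$; in particular $D_{\theta,\varepsilon}(x_*)=0$. By Lemma 7(ii), $\hat q$ has degree $2$ and two distinct positive roots. So for small $h$ in the sequence $Q_1$, as a polynomial in $\frac{z-1}h$, has degree $2$ and two roots near those of $\hat q$. They are real because $Q_1$ is real and the limit roots are simple, and hence positive. The zeros of $Q_1$ are thus $z=1+h\tau$ with $\tau>0$, real numbers greater than $1$, outside $\overline{\mathbb D}$.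

**Step 3: apply Lemma 3.** All its hypotheses hold, with $N=2+9+9+0=20$ and $\sum m_i=10+10+1=21$. So there is $\omega$ of degree exactly $20$ whose solution has exactly $21$ critical points. $\blacksquare$

The conjecture is therefore false for every $p\in(1,p_0)$.

## 11. Proof of Theorem B

To raise the degree by $n$ we add $n$ simple slits far from $z=1$, each paid for by one more zero of $Q_1$. To multiply the excess by $J$ we pull everything back under $z\mapsto z^J$.

Fix $p,\theta,\varepsilon$ as in Section 10, and $J\ge1$, $n\ge0$. Let $\zeta_j=e^{2\pi ij/(n+1)}$ for $1\le j\le n$ and $S(\zeta)=\prod_{j=1}^n(\zeta-\zeta_j)=\frac{\zeta^{n+1}-1}{\zeta-1}$, a real polynomial with $S(1)=n+1$. In the variable $\zeta=z^J$ take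
$$A_1=e^{h(-1+ix)},\quad A_2=\overline{A_1}\quad(\text{multiplicity }10),\qquad A_3=e^{-\varepsilon h},\quad A_{3+j}=\zeta_je^{-h}\quad(\text{multiplicity }1).$$
Let $q$ now denote a real polynomial of degree at most $n+2$, and
$$f(\zeta)=q(\zeta)\prod_i(\zeta-A_i^*)^{m_i-1}\beta_{A_i}(\zeta)^{m_i\theta}.$$

**Step 1: pull back, and rewrite (4) in $\zeta$.** In Lemma 3 use all $J$-th roots of all the $A_i$, with multiplicities $m_i$, and $Q_1(z)=q(z^J)$. For small $h$ the $A_i$ have distinct arguments, hence so do the roots. By Lemma 4, $F(z)=f(z^J)$. If $\deg q=n+2$, then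
$$N=J(n+2)+J(9+9)=J(20+n),\qquad\sum m=J(10+10+1+n)=J(21+n)=N+J .$$
The map $\zeta=z^J$ is injective on each slit, so (4) for each root of $A_i$ is equivalent to
$$\int_{\sigma_{A_i}}f(\zeta)\,\zeta^{1/J-1}\,d\zeta=0$$
with any continuous branch. We must find $q$ of degree $n+2$, zero-free on $\overline{\mathbb D}$, satisfying these conditions.

**Step 2: the conditions near $\zeta_j$.** Put $\zeta=\zeta_je^{hs}$, $s\in[-1,1]$, and $\rho_\theta(s)=\big(\frac{1+s}{1-s}\big)^\theta$. After division by a nonzero constant the condition on $\sigma_{A_{3+j}}$ is $\Lambda_j(q)=0$ with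
$$\Lambda_j(q)=\int_{-1}^1\rho_\theta(s)\,(1+\eta_j(s))\,q(\zeta_je^{hs})\,ds\Big/\int_{-1}^1\rho_\theta(s)\,ds,$$
$$1+\eta_j(s)=\frac{|\beta_{A_{3+j}}(\zeta)|^\theta}{\rho_\theta(s)}\cdot\frac{(\zeta-A_1^*)^9(\zeta-A_2^*)^9}{(\zeta_j-1)^{18}}\prod_{i\ne3+j}\beta_{A_i}(\zeta)^{m_i\theta}\cdot e^{hs/J}.$$
Here $|\beta_{A_{3+j}}(\zeta)|=\frac{e^{hs}-e^{-h}}{e^h-e^{hs}}$, whose quotient by $\frac{1+s}{1-s}$ tends to $1$ uniformly. For $i\ne3+j$, $\beta_{A_i}(\zeta)=1+\frac{A_i^*-A_i}{\zeta-A_i^*}\to1$, since the numerator is $O(h)$ and the denominator is bounded below. So $\eta_j\to0$ uniformly in $(s,x)$ as $h\to0$, and $\eta_j$ is continuous in $x$. The configuration is real-symmetric and $\overline{\zeta_j}=\zeta_{n+1-j}$, so $\eta_{n+1-j}=\overline{\eta_j}$ and $\Lambda_{n+1-j}(q)=\overline{\Lambda_j(q)}$ for real $q$.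

**Step 3: eliminate these conditions.** We look for three real polynomials that satisfy all $\Lambda_j=0$ and look like $1,\frac{\zeta-1}h,\big(\frac{\zeta-1}h\big)^2$ near $1$. Consider the map
$$y\mapsto\big(\Lambda_j((\zeta-1)^3y)\big)_{j}$$
from real polynomials of degree at most $n-1$ to $\{c\in\mathbb C^n:c_{n+1-j}=\overline{c_j}\}$. Both spaces have real dimension $n$. As $h\to0$ it converges, uniformly in $x$, to $y\mapsto\big((\zeta_j-1)^3y(\zeta_j)\big)_j$. This is injective, since a polynomial of degree at most $n-1$ with $n$ distinct zeros vanishes; hence it is invertible. So for small $h$ our map has a uniformly bounded inverse. For $i=0,1,2$ put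
$$e_i=\Big(\frac{\zeta-1}h\Big)^i\frac{S(\zeta)}{S(1)} .$$
On $\sigma_{A_{3+j}}$ we have $S=O(h)$, so $\Lambda_j(e_i)=O(h^{1-i})$. Hence there is a unique real $y_i$ of degree at most $n-1$, with coefficients $O(h^{1-i})$ (in particular $O(h^{-1})$) and continuous in $x$, such that $\tilde e_i:=e_i+(\zeta-1)^3y_i$ satisfies $\Lambda_j(\tilde e_i)=0$ for all $j$. Its degree is at most $n+2$. For $|\zeta-1|\le Ch$ the correction is $O(h^3\cdot h^{-1})$ and $S(\zeta)/S(1)=1+O(h)$, so
$$\tilde e_i=\Big(\frac{\zeta-1}h\Big)^i+O(h).\tag{11}$$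
(For $n=0$: $S=1$ and $\tilde e_i=e_i$.)

**Step 4: the conditions near $1$.** On $\sigma_{A_1}$ and $\sigma_{A_3}$ the weights are those of Section 7 times factors tending uniformly to $1$: the $\beta_{A_{3+j}}^\theta$, and $\zeta^{1/J}$ in place of $z$. On $\sigma_{A_3}$ they are real up to a constant factor, by symmetry, and the condition on $\sigma_{A_2}$ is conjugate to that on $\sigma_{A_1}$. By (11), for $q=\sum_{i=0}^2q_i\tilde e_i$ the remaining conditions form a real $3\times3$ system, continuous in $x$, whose suitably normalized entries converge uniformly on $I$ to those of $M_{\theta,\varepsilon}(x)$. So its determinant tends to $D_{\theta,\varepsilon}(x)$ uniformly. As in Section 10 we obtain, along a sequence $h\to0$, points $x_h\in I$ and unit kernel vectors converging to some $\hat q(\xi)=\hat q_0+\hat q_1\xi+\hat q_2\xi^2$ with $\hat q_2\ne0$ and distinct positive roots $\tau_1,\tau_2$.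

**Step 5: the two roots of $q$ near $1$.** By (11), $q(1+h\xi)\to\hat q(\xi)$ locally uniformly. By Hurwitz's theorem $q$ has, for each $i=1,2$, exactly one root $1+h\xi_i$ with $\xi_i$ in a small disk about $\tau_i$. As $q$ is real, $\xi_i$ is real, so $1+h\xi_i>1$.

**Step 6: the degree, and the list of the other roots.** We have $h^2e_i=h^{2-i}(\zeta-1)^iS/S(1)$, and $h^2y_i$ has coefficients $O(h^{3-i})=O(h)$, so
$$h^2q\to\hat q_2\,(\zeta-1)^2\,\frac{S(\zeta)}{S(1)}\quad\text{coefficientwise}.$$
The limit has degree $n+2$. Hence $\deg q=n+2$ for small $h$, the two roots of Step 5 are the ones tending to $1$, and the others can be named $c_j$ with $c_j\to\zeta_j$, $1\le j\le n$.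

**Step 7: $|c_j|>1$.** Again a center of mass decides. Write $q=(\zeta-c_j)T$. Then $h^2T(\zeta_je^{hs})$ tends, uniformly in $s$, to a nonzero constant. So $\Lambda_j(q)=0$ gives
$$\frac{c_j}{\zeta_j}=\frac{\int\rho_\theta(s)(1+o(1))e^{hs}\,ds}{\int\rho_\theta(s)(1+o(1))\,ds}=1+h\Big(\frac{\int s\rho_\theta(s)\,ds}{\int\rho_\theta(s)\,ds}+o(1)\Big)=1+h(\theta+o(1)),$$
with the same factor $1+o(1)$, uniform in $s$, in numerator and denominator; the second equality uses $e^{hs}=1+hs+O(h^2)$ and the last one is (3). So $|c_j|>1$ for small $h$.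

**Step 8: conclude.** All zeros of $q$ lie outside $\overline{\mathbb D}$, so $Q_1(z)=q(z^J)$ has no zeros in $\overline{\mathbb D}$. Lemma 3 gives $\omega$ of degree exactly $N=J(20+n)$ whose solution has exactly $N+J$ critical points. Taking $J=1$ covers every $N\ge20$, and taking $n=0$ gives $N=20J$ with excess $J=N/20$. $\blacksquare$
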